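\title{Haar systems on second countable locally compact groupoids}

\begin{abstract}
We prove that every second countable locally compact Hausdorff groupoid with open range map has a Haar system, as conjectured by Deitmar. We also show that a Haar system on the reduction to a closed invariant set of units extends to the whole groupoid, and that second countability can be weakened to a local condition. The main tool is a reweighting procedure: a left invariant family of measures, subject to two bounds but to no continuity condition, can be multiplied by a function of the source so that it approximates a given continuous invariant family near a closed invariant set. This settles the case of a closed orbit relation. A Baire category argument reduces to that case near a generic unit, and a gluing theorem combines Haar systems on a closed invariant set and on its complement.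
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem and the results}

A \emph{groupoid} is a small category in which every arrow is invertible. We identify it with its set $G$ of arrows, and its objects with the identity arrows, which form the \emph{unit space} $X=G^{(0)}\subset G$. An arrow $\gamma$ has a \emph{source} $s(\gamma)=\gamma^{-1}\gamma$ and a \emph{range} $r(\gamma)=\gamma\gamma^{-1}$ in $X$, and $\gamma\eta$ is defined exactly when $s(\gamma)=r(\eta)$. In this paper every groupoid carries a locally compact Hausdorff topology for which inversion and multiplication are continuous, and $X$ has the subspace topology. For $u\in X$ put $G^u=r^{-1}(u)$. Left multiplication by $\gamma$ is a homeomorphism from $G^{s(\gamma)}$ onto $G^{r(\gamma)}$; these maps replace the left translations of a group.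

\begin{definition}\label{def:haar}
A \emph{Haar system} on $G$ is a family $(\lambda^u)_{u\in X}$ of positive Radon measures on $G$ such that
\begin{enumerate}
\item[(i)] $\operatorname{supp}\lambda^u=G^u$ for every $u\in X$;
\item[(ii)] for every $f\in C_c(G)$ the function $u\mapsto\int f\,d\lambda^u$ is continuous on $X$;
\item[(iii)] for every $f\in C_c(G)$ and $\gamma\in G$, $\displaystyle\int f(\gamma\eta)\,d\lambda^{s(\gamma)}(\eta)=\int f(\eta)\,d\lambda^{r(\gamma)}(\eta)$.
\end{enumerate}
\end{definition}

A Haar system is what one needs to convolve functions on $G$: in the formula $(f*g)(\gamma)=\int f(\eta)g(\eta^{-1}\gamma)\,d\lambda^{r(\gamma)}(\eta)$, condition (ii) makes $f*g$ continuous (see Lemma~\ref{lem:param}), and condition (iii), with Fubini's theorem, makes the product associative.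

If $X$ is a point, $G$ is a locally compact group and a Haar system is a left Haar measure, which always exists. If $G=X$, the Dirac measures form a Haar system. For the \emph{pair groupoid} $G=X\times X$, with $r(x,y)=x$, $s(x,y)=y$ and $(x,y)(y,z)=(x,z)$, write $\lambda^x=\delta_x\times\rho_x$; condition (iii) says that $\rho_x=\rho$ does not depend on $x$, and then (ii) is automatic. So $X\times X$ has a Haar system if and only if $X$ carries a Radon measure of full support. For second countable $X$ one takes $\rho=\sum_n2^{-n}\delta_{x_n}$ with $(x_n)$ dense. If $X$ is the one-point compactification of an uncountable discrete set, a Radon measure on $X$ is finite, so it charges only countably many of the isolated points, and $X\times X$ has no Haar system although its range and source maps are open.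

There is also a topological obstruction: if $G$ has a Haar system, then $r$ is open. Indeed, let $B\subset G$ be open, $\gamma\in B$, and let $f\ge0$ in $C_c(G)$ have support in $B$ and $f(\gamma)>0$; then $\{u:\lambda^u(f)>0\}$ is an open neighborhood of $r(\gamma)$ contained in $r(B)$. Since $s$ is $r$ composed with inversion, $r$ is open if and only if $s$ is.

These examples suggest that openness of $r$ and the size of $G$ are the only obstructions. For \emph{group bundles}, that is, groupoids with $r=s$, this is a theorem of Renault: a second countable group bundle with open range map has a Haar system. Deitmar conjectured that the same holds for every second countable groupoid with open range and source maps; the conjecture is posed in \cite{Leiden}. We prove it.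

\begin{theorem}\label{thm:main}
Every second countable locally compact Hausdorff groupoid with open range map has a Haar system. Hence a second countable locally compact Hausdorff groupoid has a Haar system if and only if its range map is open.
\end{theorem}

For $A\subset X$ let $G|_A=r^{-1}(A)\cap s^{-1}(A)$ be the \emph{reduction} of $G$ to $A$, and call $A$ \emph{invariant} if $r(\gamma)\in A\Leftrightarrow s(\gamma)\in A$ for all $\gamma\in G$. The proof gives two stronger statements.

\begin{theorem}\label{thm:ext}
Let $G$ be a second countable locally compact Hausdorff groupoid with open range map, and let $F\subset G^{(0)}$ be closed and invariant. Then every Haar system on $G|_F$ extends to a Haar system on $G$.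
\end{theorem}

\begin{theorem}\label{thm:local}
Let $G$ be a locally compact Hausdorff groupoid with open range map and paracompact unit space. If every unit has an open neighborhood $V\subset G^{(0)}$ such that $G|_V$ contains a second countable open subgroupoid with unit space $V$, then $G$ has a Haar system.
\end{theorem}

Second countability cannot be replaced by $\sigma$-compactness, or even compactness, of $G$: the pair groupoid without Haar system described above is compact.

\subsection{Invariance against continuity}

The \emph{orbit} of a unit $x$ is $r(s^{-1}(x))$, and its \emph{isotropy group} is $I_x=r^{-1}(x)\cap s^{-1}(x)$. Condition (iii) only relates fibers over the same orbit. On the orbit of $x$, a family satisfying (iii) is the same thing as one measure $\lambda^x$ on $G^x$ invariant under left multiplication by $I_x$: the other measures are its translates $\gamma_*\lambda^x$ with $s(\gamma)=x$. So invariant families are plentiful, and the choices on different orbits are independent. The problem is to make these choices continuously. In a group bundle the orbits are points and the choice on each fiber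 is a single scalar. In general $G^x$ carries many $I_x$-invariant measures, and an orbit may accumulate on another orbit, or on itself, so that a choice made on it dictates the behavior elsewhere. The following example will serve as a guide.

\begin{example}[the dilation groupoid]\label{ex:dil}
Let $X=[0,\infty)$ and $G=X\times\mathbb R_{>0}$, with $r(u,a)=u$, $s(u,a)=ua$ and $(u,a)(ua,b)=(u,ab)$; a unit $u$ is the arrow $(u,1)$. There are two orbits, $F=\{0\}$ and $O=(0,\infty)$. Over $F$ the fiber is the group $\mathbb R_{>0}$, with Haar measure $\nu^0=da/a$. For $u\in O$ the source map is a homeomorphism $G^u\to O$ and left translations preserve the source, so $G|_O$ is the pair groupoid of $O$ and its Haar systems are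
\[
\mu^u(f)=\int_O f(u,v/u)\,d\rho(v),
\]
with $\rho$ a Radon measure of full support on $O$. The choice $\rho=dv/v$ fits with $\nu^0$ and gives a Haar system on $G$. A choice made without looking at $F$ need not fit: for $\rho=dv$ we get $\mu^u(f)=u\int f(u,a)\,da\to0$ as $u\to0$. The defect is repaired by a weight: replace $\rho$ by $w\rho$ with $w(v)=1/v$. Section~\ref{sec:glue} shows that a continuous weight $w\geq 0$ that makes $w\rho$ fit with $\nu^0$ exists for every $\rho$, for instance for a purely atomic one.
\end{example}

Multiplying an invariant family by a function of the source keeps it invariant, because $s(\gamma\eta)=s(\eta)$. The whole proof consists in choosing such weights.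

\subsection{Outline}

After the conventions of Section~\ref{sec:prelim}, Section~\ref{sec:soft} shows that existence of a Haar system is local on $X$ and passes from an open subgroupoid with the same units to $G$. Section~\ref{sec:approx} contains the reweighting procedure. It is applied in Section~\ref{sec:closed} to groupoids whose orbit relation is closed. Section~\ref{sec:generic} shows that near a generic unit some open subgroupoid has a closed orbit relation, so that a Haar system exists over some nonempty open set of units. Section~\ref{sec:glue} glues a Haar system on a closed invariant set to one on its complement. In Section~\ref{sec:proofs} we take the largest open set of units over which a Haar system exists and use the last two results to show that it is all of $X$.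

\section{Conventions and two convergence lemmas}\label{sec:prelim}

From now on $G$ is a groupoid with nonempty unit space $X$ and \emph{open range map}. It is also assumed \emph{second countable}, except in facts (F1)--(F5) and in the lemmas marked ``no countability'', which are needed for Theorem~\ref{thm:local}. Functions in $C_c(\cdot)$ and $C(\cdot)$ are real-valued, which suffices by linearity, and a subscript $+$ means nonnegative. Positive Radon measures are identified with positive linear functionals on $C_c$. Measures $\rho_n$ converge \emph{vaguely} to $\rho$ if $\rho_n(f)\to\rho(f)$ for all $f\in C_c(G)$; then $\sup_n\rho_n(K)<\infty$ for every compact $K$.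

For $A,B\subset G$, the set $AB$ consists of the products $\alpha\beta$ of composable pairs with $\alpha\in A$, $\beta\in B$; thus $A^{-1}A=\{\alpha^{-1}\beta:\alpha,\beta\in A,\ r(\alpha)=r(\beta)\}$ and $\gamma A=\{\gamma\alpha:\alpha\in A,\ r(\alpha)=s(\gamma)\}$. For $V\subset X$, the \emph{saturation} $GV=r(s^{-1}(V))=s(r^{-1}(V))$ is the smallest invariant set containing $V$.

\subsection{Topological facts}

\begin{enumerate}
\item[(F1)] The sets $X=\{\gamma:r(\gamma)=\gamma\}$, $G^u$ and $I_u$ are closed in $G$, and the composable pairs form a closed subset of $G\times G$. Hence $AB$ and $A^{-1}$ are compact if $A$ and $B$ are.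
\item[(F2)] If $A$ is closed in a locally compact Hausdorff space $Y$, every $g\in C_c(A)$ extends to an element of $C_c(Y)$, nonnegative if $g$ is. (Take a compact neighborhood $L$ of $\operatorname{supp}g$, apply Tietze's theorem in $L$ to the function equal to $g$ on $A\cap L$ and to $0$ on $\partial L$, and extend by $0$.)
\item[(F3)] If $V\subset X$ is open, so is $GV$. On $G*G=\{(\gamma,\gamma'):r(\gamma)=r(\gamma')\}$ the first projection is open, since it maps $(A\times B)\cap(G*G)$ onto $A\cap r^{-1}(r(B))$. Products of open sets are open, since $AB$ is the first projection of the open set $\{(\gamma,\alpha)\in G*G:\alpha\in A,\ \alpha^{-1}\gamma\in B\}$.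
\item[(F4)] Let $B\subset G$ be open. An open set $A\subset G$ is \emph{$B$-small} if $A^{-1}A\subset B$; then $A\cap G^u\subset\gamma B$ for every $\gamma\in A\cap G^u$. Every $\gamma$ with $s(\gamma)\in B$ has a $B$-small neighborhood, because $(\alpha,\beta)\mapsto\alpha^{-1}\beta$ is continuous on $G*G$ and sends $(\gamma,\gamma)$ to $s(\gamma)$.
\item[(F5)] If $V\subset X$ is open, $H\subset G|_V$ is an open subgroupoid with unit space $V$, and $F\subset X$ is closed and invariant, then $G|_V$, $H$ and $G|_F=r^{-1}(F)$ are locally compact Hausdorff groupoids with open range map, second countable if $G$ is. For $G|_F$ use $r(B\cap r^{-1}(F))=r(B)\cap F$.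
\item[(F6)] A second countable locally compact Hausdorff space is metrizable, $\sigma$-compact, paracompact and a Baire space, and its Radon measures are the Borel measures finite on compact sets. We fix a compatible metric $d$ on $G$.
\item[(F7)] (Lifting.) If $u_n\to u$ in $X$ and $\gamma\in G^u$, there are $\gamma_n\in G^{u_n}$ with $\gamma_n\to\gamma$: the image under $r$ of every ball about $\gamma$ is a neighborhood of $u$, so $d(\gamma,G^{u_n})\to0$. The same holds for $s$.
\end{enumerate}

Symmetric neighborhoods of the identity of a group have the following analog. For $D\subset X$ compact, an \emph{admissible neighborhood} of $D$ is a relatively compact open set $T\subset G$ with $D\subset T=T^{-1}$ and $r(T)\cup s(T)\subset T$. The last condition gives $T\subset T^2\subset T^3$, as $\gamma=r(\gamma)\gamma$.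

\begin{lemma}\label{lem:adm}
Let $D\subset X$ be compact and $B\supset D$ open in $G$. There is an admissible neighborhood $T$ of $D$ with $T^3\subset B$.
\end{lemma}

\begin{proof}
Let $B_1\supset B_2\supset\cdots$ be relatively compact open sets containing $D$ with $\bigcap_n\overline{B_n}=D$. Suppose that for each $n$ there are $\alpha_n,\beta_n,\gamma_n\in B_n$ with $\alpha_n\beta_n\gamma_n\notin B$. Along a subsequence the three factors converge to units in $D$, which coincide because composability passes to the limit. So the products converge to a point of $D\subset B$, a contradiction. Take $n$ with $B_n^3\subset B$ and put $T'=B_n\cap B_n^{-1}$, $A=T'\cap X$, $T=T'\cap G|_A$. Then $D\subset A\subset T$ and $r(T)\cup s(T)\subset A$.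
\end{proof}

\subsection{Invariant families}

We separate the three conditions of Definition~\ref{def:haar}. An \emph{invariant family} over an invariant set $U\subset X$ is a family $\lambda=(\lambda^u)_{u\in U}$ of positive Radon measures $\lambda^u$ on $G^u$ with $\lambda^{r(\gamma)}=\gamma_*\lambda^{s(\gamma)}$ for all $\gamma\in G|_U$. No continuity or measurability in $u$ is required. Since $G^u$ is closed, $\lambda^u$ is also a Radon measure on $G$. We write $\lambda(f)$ for the function $u\mapsto\lambda^u(f)$; it vanishes off $r(\operatorname{supp}f)$. The family is \emph{continuous} if $\lambda(f)$ is continuous on $U$ for all $f\in C_c(G)$. By (F2) applied to the fibers, a Haar system is a continuous invariant family over $X$ with $\operatorname{supp}\lambda^u=G^u$ for all $u$. If $F$ is closed and invariant, a Haar system on $G|_F$ is a continuous invariant family over $F$, because elements of $C_c(G)$ restrict to elements of $C_c(G|_F)$.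

For a function $w\ge0$ on $U$ such that $w\circ s$ is $\mu^u$-measurable for each $u$, we write
\[
(w\cdot\mu)^u=(w\circ s)\,\mu^u,\qquad (w\cdot\mu)^u(f)=\int f(\gamma)\,w(s(\gamma))\,d\mu^u(\gamma).
\]
If $\mu$ is an invariant family and the measures $(w\cdot\mu)^u$ are finite on compact sets, then $w\cdot\mu$ is an invariant family.

\subsection{Test sequences}

Our constructions control finitely many functions at a time, so we need a countable set of functions that detects vague convergence. A sequence $(f_j)_{j\ge1}$ in $C_c(G)$ is a \emph{test sequence} if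
\begin{enumerate}
\item[(T1)] for each $f\in C_c(G)$ there is $l'$ with $f_{l'}\ge0$ such that for every $\delta>0$ some $l$ satisfies $|f-f_l|\le\delta f_{l'}$;
\item[(T2)] for each $j$ there is $j'$ with $f_{j'}\ge|f_j|$.
\end{enumerate}

\begin{lemma}\label{lem:test}
\begin{enumerate}
\item[(a)] There is a test sequence with any prescribed first term.
\item[(b)] Let $(f_j)$ be a test sequence, $Y$ a set, and $\rho_n^y$ $(n\ge1,\ y\in Y)$ positive Radon measures on $G$. Suppose that for each $j$ the functions $y\mapsto\rho_n^y(f_j)$ converge uniformly to a bounded function. Then there are positive Radon measures $\rho^y$ such that $\rho_n^y(f)\to\rho^y(f)$ uniformly in $y$ for every $f\in C_c(G)$, and $y\mapsto\rho^y(f)$ is a uniform limit of functions of the form $y\mapsto\rho^y(f_l)$.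
\item[(c)] If $\rho_n,\rho$ are positive Radon measures and $\rho_n(f_j)\to\rho(f_j)$ for all terms of a test sequence, then $\rho_n\to\rho$ vaguely.
\item[(d)] If $\sup_n\rho_n(K)<\infty$ for every compact $K$, then $(\rho_n)$ has a vaguely convergent subsequence.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $K_n$ be compact sets with $K_n\subset\operatorname{int}K_{n+1}$ and union $G$, and let $\kappa_n\in C_c(G,[0,1])$ equal $1$ on $K_n$. The space $\{f\in C_c(G):\operatorname{supp}f\subset K_n\}$ embeds in $C(K_n)$, so it has a countable uniformly dense subset. List the prescribed function, these countable sets, and all positive integer multiples of the $\kappa_n$. For $\operatorname{supp}f\subset K_n$, (T1) holds with $f_{l'}=\kappa_n$, and $|f|$ is dominated by a multiple of $\kappa_n$.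

(b) Given $f$, take $l'$ from (T1) and $M$, $n_0$ with $\rho_n^y(f_{l'})\le M$ for all $y$ and $n\ge n_0$. For $\delta>0$ and the corresponding $l$ we have $|\rho_n^y(f)-\rho_n^y(f_l)|\le\delta M$. Hence $\rho_n^y(f)$ is uniformly Cauchy, its limit is a positive linear functional of $f$, and $|\rho^y(f)-\rho^y(f_l)|\le\delta M$.

(c) By (b) with $Y$ a point, $\rho_n$ converges vaguely to some $\rho'$ that agrees with $\rho$ on the $f_j$. By (T1), $|\rho(f)-\rho'(f)|\le2\delta\rho(f_{l'})$ for all $\delta>0$.

(d) Choose a subsequence along which every $\rho_n(f_j)$ converges, and apply (b).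
\end{proof}

\subsection{Integrals over moving fibers}

\begin{lemma}[no countability]\label{lem:param}
Let $\lambda^u$ $(u\in X)$ be positive Radon measures on $G^u$ with $\lambda(f)$ continuous for all $f\in C_c(G)$. Let $P$ be a locally compact Hausdorff space, $p:P\to X$ continuous, and $\Phi$ a continuous function on $\{(t,\eta)\in P\times G:p(t)=r(\eta)\}$. Assume that for each compact $C\subset P$ there is a compact $L\subset G$ with $\Phi(t,\eta)=0$ for $t\in C$, $\eta\notin L$. Then $t\mapsto\int\Phi(t,\eta)\,d\lambda^{p(t)}(\eta)$ is continuous.
\end{lemma}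

\begin{proof}
Let $C$ be a compact neighborhood of $t_0\in P$. The restriction of $\Phi$ to the closed subset $\{p(t)=r(\eta)\}$ of $C\times G$ has compact support, so by (F2) it extends to $\tilde\Phi\in C_c(C\times G)$, supported in $C\times L'$ with $L'$ compact. Choose $g\in C_c(G)_+$ with $g\ge1$ on $L'$. For $t\in C$,
\[
\bigl|\lambda^{p(t)}(\tilde\Phi(t,\cdot))-\lambda^{p(t)}(\tilde\Phi(t_0,\cdot))\bigr|\le\sup_\eta|\tilde\Phi(t,\eta)-\tilde\Phi(t_0,\eta)|\cdot\max_{C}\lambda(g)\circ p,
\]
which tends to $0$ as $t\to t_0$ by compactness of $L'$, and $\lambda^{p(t)}(\tilde\Phi(t_0,\cdot))\to\lambda^{p(t_0)}(\tilde\Phi(t_0,\cdot))$ by hypothesis.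
\end{proof}

The second lemma deals with integrands that are not restrictions of one continuous function but converge along every convergent sequence of arrows.

\begin{lemma}\label{lem:conv}
Let $y_n\to y$ in $X$, and let $\rho_n$ on $G^{y_n}$ and $\rho$ on $G^y$ be positive Radon measures with $\rho_n\to\rho$ vaguely on $G$. Let $g_n$ be bounded $\rho_n$-measurable functions on $G^{y_n}$ that vanish off a fixed compact set $K$, and let $g:G^y\to\mathbb R$ satisfy $g_{n_i}(h_i)\to g(h)$ whenever $n_1<n_2<\cdots$, $h_i\in G^{y_{n_i}}$ and $h_i\to h$. Then $g$ is continuous, vanishes off $K$, and $\int g_n\,d\rho_n\to\int g\,d\rho$.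
\end{lemma}

\begin{proof}
By (F7) every $h\in G^y$ is a limit of arrows $h_n\in G^{y_n}$, and then $g_n(h_n)\to g(h)$. If $h\notin K$, then $h_n\notin K$ for large $n$, so $g(h)=0$. If $h^{(i)}\to h$ in $G^y$, choose $n_1<n_2<\cdots$ and $h_i\in G^{y_{n_i}}$ with $d(h_i,h^{(i)})<1/i$ and $|g_{n_i}(h_i)-g(h^{(i)})|<1/i$. Then $h_i\to h$, so $g_{n_i}(h_i)\to g(h)$ and $g(h^{(i)})\to g(h)$. Extend $g$ to $\tilde g\in C_c(G)$ and let $K'=K\cup\operatorname{supp}\tilde g$. We claim that $\sup_{G^{y_n}}|g_n-\tilde g|\to0$. Otherwise there are $\delta>0$ and $h_i\in G^{y_{n_i}}\cap K'$ with $|g_{n_i}(h_i)-\tilde g(h_i)|\ge\delta$; along a subsequence $h_i\to h\in G^y$, and both terms tend to $g(h)$. Since $\sup_n\rho_n(K')<\infty$, we get $\int g_n\,d\rho_n-\rho_n(\tilde g)\to0$, while $\rho_n(\tilde g)\to\rho(\tilde g)=\int g\,d\rho$.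
\end{proof}

\section{Localization, open subgroupoids, sums and single orbits}\label{sec:soft}

A Haar system on $G|_V$, with $V$ open, lives on the arrows with both ends in $V$. After cutting it off in the source variable, we can translate it to all fibers over $GV$.

\begin{lemma}[no countability]\label{lem:induce}
\begin{enumerate}
\item[(a)] Let $V\subset X$ be open, $\lambda$ a Haar system on $G|_V$, and $\varphi\in C_c(V)_+$. There is a continuous invariant family $\tilde\lambda$ over $X$ with $\tilde\lambda^u=0$ for $u\notin GV$ and
\[
\tilde\lambda^u(f)=\int f(\gamma\eta)\,\varphi(s(\eta))\,d\lambda^{s(\gamma)}(\eta)\qquad\text{whenever }\gamma\in G^u,\ s(\gamma)\in V.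
\]
If $f\in C_c(G)_+$, $f(\gamma)>0$ and $\varphi(s(\gamma))>0$, then $\tilde\lambda^{r(\gamma)}(f)>0$.
\item[(b)] If $X$ is paracompact and covered by open sets $V$ such that $G|_V$ has a Haar system, then $G$ has a Haar system.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $C\subset s^{-1}(V)$ be compact. For $\gamma\in C$ the integrand vanishes unless $\eta$ lies in $C^{-1}\operatorname{supp}f\cap s^{-1}(\operatorname{supp}\varphi)$, a compact subset of $G|_V$. So the integral is defined, and by Lemma~\ref{lem:param} for $G|_V$, with $P=s^{-1}(V)$ and $p=s$, it is continuous in $\gamma$. If $\gamma'\in G^u$ is another choice, then $\gamma'=\gamma\beta$ with $\beta=\gamma^{-1}\gamma'\in G|_V$, and the substitution $\eta\mapsto\beta\eta$, which preserves $s(\eta)$, shows that the two integrals agree. If $s(\alpha)=u\in GV$, computing $\tilde\lambda^{r(\alpha)}$ with the arrow $\alpha\gamma$ gives $\tilde\lambda^{r(\alpha)}=\alpha_*\tilde\lambda^u$; off the invariant set $GV$ both sides are $0$. The function $\tilde\lambda(f)\circ r$ is continuous on $s^{-1}(V)$, and $r:s^{-1}(V)\to GV$ is an open surjection, so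 $\tilde\lambda(f)$ is continuous on the open set $GV$. It vanishes off the compact set $r(\operatorname{supp}f\cap s^{-1}(\operatorname{supp}\varphi))\subset GV$, so it is continuous on $X$. For the last claim, the integrand is positive at $\eta=s(\gamma)\in\operatorname{supp}\lambda^{s(\gamma)}$.

(b) Refine the cover by relatively compact open sets and take a subordinate locally finite partition of unity $(\varphi_i)$: each $\varphi_i$ has compact support in some member $V_i$ of the cover. Let $\tilde\lambda_i$ be as in (a) and $\lambda=\sum_i\tilde\lambda_i$. If $\tilde\lambda_i(f)\ne0$, then $\operatorname{supp}\varphi_i$ meets the compact set $s(\operatorname{supp}f)$, which happens for finitely many $i$. So $\lambda$ is a continuous invariant family. Every $\gamma$ has $\varphi_i(s(\gamma))>0$ for some $i$, so $\gamma\in\operatorname{supp}\lambda^{r(\gamma)}$.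
\end{proof}

The next lemma generalizes the extension of Haar measure from an open subgroup, coset by coset.

\begin{lemma}[no countability]\label{lem:open}
Let $H\subset G$ be an open subgroupoid with unit space $X$. If $H$ has a Haar system, so does $G$.
\end{lemma}

\begin{proof}
Let $\lambda$ be a Haar system on $H$. The relation $\gamma^{-1}\gamma'\in H$ partitions $G^u$ into the cosets $\gamma H^{s(\gamma)}$, which are open, hence also closed, in $G^u$. Put the measure $\gamma_*\lambda^{s(\gamma)}$ on $\gamma H^{s(\gamma)}$; it does not depend on the representative $\gamma$, since two representatives differ by right multiplication by an element of $H$ and $\lambda$ is invariant. A compact subset of $G^u$ meets finitely many cosets, so the sum over cosets is a Radon measure $\lambda_G^u$ with support $G^u$. Left translation permutes cosets and representatives, so $\lambda_G$ is an invariant family.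

For continuity, (F4) and a partition of unity on $\operatorname{supp}f$ reduce us to the case $\operatorname{supp}f\subset A$ with $A$ an $H$-small set. For $\gamma\in A$ we have $A\cap G^{r(\gamma)}\subset\gamma H$, so $\lambda_G^{r(\gamma)}(f)=\int f(\gamma\eta)\,d\lambda^{s(\gamma)}(\eta)$. For $\gamma$ in a compact set $C\subset A$ the integrand vanishes unless $\eta\in C^{-1}\operatorname{supp}f$, a compact subset of $H$. By Lemma~\ref{lem:param} for $H$, the function $\lambda_G(f)\circ r$ is continuous on $A$. As $r$ is open, $\lambda_G(f)$ is continuous on the open set $r(A)$, and it vanishes off the compact set $r(\operatorname{supp}f)\subset r(A)$.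
\end{proof}

Full support is obtained by adding countably many families. This is the step that fails for the pair groupoid of an uncountable one-point compactification, where continuous invariant families abound but each isolated point needs its own mass.

\begin{lemma}\label{lem:sum}
Let $\lambda_1,\lambda_2,\dots$ be continuous invariant families over $X$. There are $c_l>0$ such that $\lambda=\sum_lc_l\lambda_l$ is a continuous invariant family. If for every $u\in X$ and every neighborhood $B$ of $u$ in $G$ some $l$ has $\lambda_l^u(B)>0$, then $\lambda$ is a Haar system.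
\end{lemma}

\begin{proof}
Take $K_l$ and $\kappa_l$ as in the proof of Lemma~\ref{lem:test}(a). The function $\lambda_l(\kappa_l)$ lies in $C_c(X)$, so there is $c_l>0$ with $c_l\lambda_l(\kappa_l)\le2^{-l}$. If $\operatorname{supp}f\subset K_n$, then $|c_l\lambda_l(f)|\le2^{-l}\|f\|_\infty$ for $l\ge n$, so the series for $\lambda(f)$ converges uniformly. Under the last hypothesis $u\in\operatorname{supp}\lambda^u$ for all $u$, and then $\gamma=\gamma s(\gamma)\in\operatorname{supp}\gamma_*\lambda^{s(\gamma)}=\operatorname{supp}\lambda^{r(\gamma)}$ for all $\gamma$.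
\end{proof}

On a single orbit, continuity is free. The point is that units near $x$ are joined to $x$ by arrows near $x$.

\begin{lemma}\label{lem:trans}
If $G$ has only one orbit, every invariant family $\lambda$ over $X$ is continuous.
\end{lemma}

\begin{proof}
Let $x_n\to x$. It suffices to find, along a subsequence, arrows $\gamma_n\to x$ with $r(\gamma_n)=x_n$ and $s(\gamma_n)=x$. Indeed, then $\lambda^{x_n}(f)=\int f(\gamma_n\eta)\,d\lambda^x(\eta)\to\lambda^x(f)$ by dominated convergence, the integrands being supported in $C^{-1}\operatorname{supp}f$ with $C=\{\gamma_n:n\ge1\}\cup\{x\}$; and this applies to every subsequence of $(x_n)$.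

Write $s^{-1}(x)=\bigcup_jN_j$ with $N_j$ compact. Then $X=\bigcup_jr(N_j)$, so by Baire's theorem some $r(N_j)$ has an interior point $r(\beta_0)$, $\beta_0\in N_j$. By (F7) there are $\alpha_n\to\beta_0$ with $s(\alpha_n)=x_n$. For large $n$ we have $r(\alpha_n)\in r(N_j)$; pick $\beta_n\in N_j$ with $r(\beta_n)=r(\alpha_n)$. Along a subsequence $\beta_n\to\beta\in N_j$, and $\alpha_n^{-1}\beta_n\to g=\beta_0^{-1}\beta\in I_x$. Put $\gamma_n=\alpha_n^{-1}\beta_ng^{-1}$.
\end{proof}

\begin{remark}
The $\sigma$-compactness of $s^{-1}(x)$ cannot be dropped. Let $\mathbb R_d$ be the discrete group of real numbers and $G=\mathbb R\times\mathbb R_d$ with $r(u,a)=u$, $s(u,a)=u+a$. There is one orbit, and for any function $w:\mathbb R\to[0,\infty)$ the measures $\sum_aw(u+a)\delta_{(u,a)}$ form an invariant family, which is discontinuous if $w$ is.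
\end{remark}

\section{Reweighting an invariant family}\label{sec:approx}

Let $F\subset X$ be closed and invariant, and let $\nu$ be a continuous invariant family over $F$. We want invariant measures on the fibers near $F$ that are close to $\nu$ on finitely many given functions. The idea is to take any invariant family $\mu$ near $F$ and to correct it by a weight computed from $\nu$.

\subsection{A model computation}\label{sub:model}

Let $Z$ be a compact metric space, $X=[0,1]\times Z$, and $G=[0,1]^2\times Z$ the bundle of pair groupoids with $r(t,t',z)=(t,z)$ and $s(t,t',z)=(t',z)$. An invariant family $\mu$ over $X$ is an arbitrary family of finite measures $\mu_z$ on $[0,1]$, acting on the variable $t'$. Let $F=[0,1]\times\{z_0\}$ and let $\nu$ be given by a finite measure $\nu_0$ on $[0,1]$. Fix $f\in C(G)$ and $\varepsilon_0>0$, and choose $\eta>0$ with $|f(u,t,z)-f(u,t',z)|\le\varepsilon_0$ for $|t-t'|\le\eta$. Let $k_0\ge0$ be a continuous even function supported in $[-\eta,\eta]$ with $k_0(0)>0$. Suppose that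
\[
M(t',z)=\int k_0(t'-t)\,d\mu_z(t)>0\qquad\text{for all }(t',z);
\]
for instance, $\mu_z$ may be counting measure on a sufficiently dense finite set, chosen for each $z$ in an arbitrary way. Define the weight
\[
w(t,z)=\int\frac{k_0(t'-t)}{M(t',z)}\,d\nu_0(t').
\]
Fubini's theorem gives
\[
(w\cdot\mu)^{(u,z)}(f)=\int\Bigl[\int f(u,t,z)\,\frac{k_0(t'-t)}{M(t',z)}\,d\mu_z(t)\Bigr]d\nu_0(t').
\]
The bracket is the mean of $f(u,\cdot,z)$ for a probability measure on $[t'-\eta,t'+\eta]$, so it is within $\varepsilon_0$ of $f(u,t',z)$. Therefore $(w\cdot\mu)(f)$ is uniformly within $\varepsilon_0\nu_0([0,1])$ of the function $(u,z)\mapsto\int f(u,t',z)\,d\nu_0(t')$, which is continuous and equals $\nu(f)$ on $F$. The new family takes its invariance from $\mu$ and its values from $\nu$; the dependence of $\mu_z$ on $z$ plays no role.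

The model cheats in one respect: it uses $\nu_0$ on all fibers, that is, an invariant extension of $\nu$, which is what we are looking for. In general we only have a non-invariant extension $\tilde\nu$ that converges to $\nu$ at points of $F$. The weight $w(s(\gamma))$ is an integral over $G^{s(\gamma)}$, and Fubini's theorem applies only after it is moved to $G^{r(\gamma)}$, which requires invariance. So the computation can be done only in the limit, on a fiber over $F$. To pass to the limit we need an upper bound on $\mu$, for vague compactness, and a lower bound on $M$, to control $1/M$.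

\subsection{A non-invariant extension}

We use finitely supported measures with Borel dependence on the base point. This form will make the weight a Borel function in Section~\ref{sec:glue}. Recall that a continuous surjection $\pi:N\to N'$ of compact metrizable spaces has a Borel section. This is a case of the Kuratowski--Ryll-Nardzewski selection theorem; directly, if $\kappa$ maps the Cantor set $\mathcal C\subset[0,1]$ continuously onto $N$, then $y\mapsto\min(\pi\kappa)^{-1}(y)$ is Borel, because $\{y:\min(\pi\kappa)^{-1}(y)\le t\}=\pi\kappa(\mathcal C\cap[0,t])$ is compact, and one composes with $\kappa$.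

\begin{lemma}\label{lem:atomic}
Let $F\subset X$ be closed and nonempty, and let $\nu^x$ $(x\in F)$ be positive Radon measures on $G^x$ with $\nu(f)$ continuous on $F$ for all $f\in C_c(G)$. There are positive Radon measures $\tilde\nu^y$ on $G^y$ $(y\in X)$ with $\tilde\nu^x=\nu^x$ for $x\in F$ such that
\begin{enumerate}
\item[(a)] if $y_n\to x\in F$, then $\tilde\nu^{y_n}\to\nu^x$ vaguely;
\item[(b)] $\sup_{y\in L}\tilde\nu^y(K')<\infty$ for all compact $K'\subset G$ and $L\subset X$;
\item[(c)] $X\setminus F$ is a countable disjoint union of Borel sets, on each of which $\tilde\nu^y=\sum_ic_i(y)\delta_{\sigma_i(y)}$ for finitely many Borel functions $c_i\ge0$ and Borel sections $\sigma_i$ of $r$ defined on $\{c_i>0\}$, the sum being over the $i$ with $c_i(y)>0$.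
\end{enumerate}
\end{lemma}

\begin{proof}
Let $(g_l)$ be a test sequence and let $a_l\in C_c(X)$ extend $\nu(g_l)$. For each $n$ we construct atomic measures $\nu_n^y$ that reproduce $a_1,\dots,a_n$ up to $1/n$ near $F$; then we use $\nu_n^y$ on the $n$-th of a sequence of shells around $F$.

\emph{Stage $n$.} Let $K=\bigcup_{l\le n}\operatorname{supp}g_l$, let $K^+$ be a compact neighborhood of $K$, and put $C_n=1+\sup_{x\in F}\nu^x(K^+)$; this is finite since $\nu(g)\in C_c(F)$ for $g\in C_c(G)$. Take $\tau>0$ with $3\tau C_n<1/n$. A partition of unity on $K$ gives finitely many nonzero $\psi_i\in C_c(G)_+$ supported in $K^+$ with $\sum_i\psi_i\le1$, $\sum_i\psi_i=1$ on $K$, and $|g_l(\gamma)-g_l(\gamma')|\le\tau$ for $\gamma,\gamma'\in\operatorname{supp}\psi_i$ and $l\le n$. We shall concentrate the mass $\nu^x(\psi_i)$ at one point of $\{\psi_i>0\}$ in each nearby fiber. The set $A_i=r(\{\psi_i>0\})$ is open because $r$ is open. The function equal to $\nu(\psi_i)$ on $F$ and to $0$ on $X\setminus A_i$ is well defined, since $\psi_i=0$ on $G^x$ for $x\notin A_i$; it is continuous on the closed set $F\cup(X\setminus A_i)$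 and vanishes off $r(\operatorname{supp}\psi_i)$. Extend it to $c_i\in C_c(X)_+$; then $\{c_i>0\}\subset A_i$. Write $\{\psi_i>0\}=\bigcup_mN_m$ with $N_m$ compact, and use a Borel section of $N_m\to r(N_m)$ on $r(N_m)\setminus\bigcup_{m'<m}r(N_{m'})$ to get a Borel section $\sigma_i:A_i\to\{\psi_i>0\}$ of $r$. Put $\nu_n^y=\sum_{c_i(y)>0}c_i(y)\delta_{\sigma_i(y)}$.

To compare $\nu_n(g_l)$ with a continuous function, fix $\xi_i\in\operatorname{supp}\psi_i$ and let $b_l=\sum_ig_l(\xi_i)\,c_i$. Then $|\nu_n^y(g_l)-b_l(y)|\le\tau\sum_ic_i(y)$ for $l\le n$. For $x\in F$ we have $\sum_ic_i(x)\le\nu^x(K^+)\le C_n-1$ and, since $g_l=\sum_i\psi_ig_l$,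
\[
|b_l(x)-a_l(x)|=\Bigl|\sum_i\nu^x\bigl(\psi_i\,(g_l(\xi_i)-g_l)\bigr)\Bigr|\le\tau(C_n-1).
\]
So $Y_n'=\{\sum_ic_i<C_n\}\cap\bigcap_{l\le n}\{|b_l-a_l|<2\tau C_n\}$ is an open set containing $F$, and for $y\in Y_n'$ we have $\nu_n^y(G)<C_n$ and $|\nu_n^y(g_l)-a_l(y)|<3\tau C_n<1/n$ for $l\le n$.

\emph{Assembly.} Let $Y_n=\bigcap_{m\le n}Y_m'\cap\{d(\cdot,F)<1/n\}$. These open sets decrease and have intersection $F$. Put $\tilde\nu^y=0$ on $X\setminus Y_1$, $\tilde\nu^y=\nu_n^y$ on $Y_n\setminus Y_{n+1}$, and $\tilde\nu^y=\nu^y$ on $F$. This has the form (c). For (a), let $y_k\to x\in F$. Terms in $F$ are handled by continuity of $\nu$. For terms outside $F$, the index $n$ of the shell containing $y_k$ tends to infinity, so $\tilde\nu^{y_k}(g_l)-a_l(y_k)\to0$ and $\tilde\nu^{y_k}(g_l)\to a_l(x)=\nu^x(g_l)$ for all $l$; apply Lemma~\ref{lem:test}(c). If (b) fails, there are $y_k\to y$ in $L$ with $\tilde\nu^{y_k}(K')\to\infty$. For $y\in F$ this contradicts (a). For $y\notin F$, a neighborhood of $y$ misses some $Y_n$, and there $\tilde\nu^{y'}(G)\le\max_{m<n}C_m$ (or $\tilde\nu^{y'}=0$), again a contradiction.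
\end{proof}

\subsection{The approximation theorem}

\begin{definition}\label{def:ctrl}
Let $D\subset X$ be compact and $k\in C_c(G)_+$ with $k>0$ on $D$. An invariant family $\mu$ over an invariant set $U$ is \emph{controlled} with respect to $(D,k)$ if
\[
\sup_{u\in U}\mu^u(K')<\infty\ \text{ for all compact }K'\subset G,\qquad \mu^y(k)\ge c\ \text{ for all }y\in U\cap D,
\]
for some constant $c>0$.
\end{definition}

\begin{proposition}\label{prop:approx}
Let $F\subset X$ be nonempty, closed and invariant, $\nu$ a continuous invariant family over $F$, and $\tilde\nu$ as in Lemma~\ref{lem:atomic}. Let $f_1,\dots,f_m\in C_c(G)$, let $a_j\in C_c(X)$ extend $\nu(f_j)$, and let $\varepsilon>0$. There are a nonzero $\chi\in C_c(X,[0,1])$, with support $D$, and $k\in C_c(G)_+$ with $k>0$ on $D$, such that the following holds. Let $\mu$ be an invariant family over an invariant set $U$, controlled with respect to $(D,k)$. For $y\in U$ put $q(y)=\chi(y)/\mu^y(k)$ if $\chi(y)>0$ and $q(y)=0$ otherwise, and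
\begin{equation}\label{eq:weight}
w(y)=\int k(h^{-1})\,q(s(h))\,d\tilde\nu^y(h).
\end{equation}
Assume that $w\circ s$ is $\mu^u$-measurable for every $u\in U$. Then $w$ is bounded on $U\cap L$ for every compact $L\subset X$, the family $\lambda=w\cdot\mu$ is an invariant family over $U$, and there is an open set $Y\supset F$ with $|\lambda(f_j)-a_j|<\varepsilon$ on $U\cap Y$ for all $j\le m$.
\end{proposition}

Formula \eqref{eq:weight} is the weight of the model computation, with $k(t,t',z)=k_0(t-t')$ and $\chi=1$. The cutoff $\chi$ is there because $k$ has compact support and so cannot be positive on all of $X$.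

\begin{proof}
\emph{Choice of $\chi$ and $k$.} Let $K=\bigcup_j\operatorname{supp}f_j$, and let $\chi\in C_c(X,[0,1])$ be nonzero and equal to $1$ on $s(K)$. Let $W_0$ be a compact neighborhood of $D=\operatorname{supp}\chi$ in $G$, and put $K_1=K\cup KW_0^{-1}$, $C_1=\sup_{x\in F}\nu^x(K_1)<\infty$ and $\varepsilon_0=\varepsilon/(2C_1+2)$. There is an open $W$ with $D\subset W\subset W_0$ and
\begin{equation}\label{eq:unif}
|f_j(h\alpha)-f_j(h)|\le\varepsilon_0\qquad(j\le m,\ \alpha\in W,\ s(h)=r(\alpha)).
\end{equation}
Otherwise, shrinking $W$ to $D$, we find a fixed $j$, arrows $\alpha_n\in W_0$ converging to a unit in $D$, and $h_n$ violating the inequality. Then $h_n\in K$ or $h_n\alpha_n\in K$, so $h_n\in K_1$; along a subsequence $h_n\to h$ and $h_n\alpha_n\to h$, a contradiction. Choose $k\in C_c(G)_+$ with $\operatorname{supp}k\subset W$ and $k>0$ on $D$.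

\emph{The weight is defined and bounded.} Let $\mu$ be controlled, with constant $c$, and write $M(y)=\mu^y(k)$. For $h\in G^u$, $u\in U$, invariance gives
\begin{equation}\label{eq:M}
M(s(h))=\int k(h^{-1}\eta)\,d\mu^u(\eta),
\end{equation}
which is continuous in $h\in G^u$ by dominated convergence. Since $0\le q\le\chi/c$, the function $q\circ s$ is continuous on $G^u$, both where $\chi\circ s>0$ and where $\chi\circ s=0$. So the integrand in \eqref{eq:weight} lies in $C_c(G^y)$, and $w(y)\le c^{-1}\|k\|_\infty\,\tilde\nu^y((\operatorname{supp}k)^{-1})$, which is bounded on $U\cap L$ by Lemma~\ref{lem:atomic}(b). For compact $K'$, $w\circ s$ is bounded on $K'\cap G^u$, so $\lambda^u(K')<\infty$ and $\lambda$ is an invariant family.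

\emph{The estimate.} Suppose that no set $Y=\{d(\cdot,F)<1/n\}$ works. Then there are a fixed $j$ and $u_n\in U$ with $d(u_n,F)\to0$ and $|\lambda^{u_n}(f_j)-a_j(u_n)|\ge\varepsilon$. The $u_n$ lie in the compact set $r(K)\cup\operatorname{supp}a_j$, so we may assume $u_n\to x\in F$, and by the upper bound and Lemma~\ref{lem:test}(d) that $\mu^{u_n}\to\mathfrak m$ vaguely. The measure $\mathfrak m$ is carried by $G^x$: if $\operatorname{supp}f$ misses $G^x$, then $u_n\notin r(\operatorname{supp}f)$ for large $n$. (Even if $x\in U$, $\mathfrak m$ need not be $\mu^x$.) We compute the limits of $q$, of $w$ and of $\lambda(f_j)$ in turn, each time with Lemma~\ref{lem:conv}. Every statement below holds equally for subsequences of $(u_n)$, as that lemma requires.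

\emph{Limit of $q$.} Let $h_n\in G^{u_n}$, $h_n\to h\in G^x$. The functions $\eta\mapsto k(h_n^{-1}\eta)$ vanish off the compact set $(\{h_n:n\ge1\}\cup\{h\})\operatorname{supp}k$, so \eqref{eq:M} and Lemma~\ref{lem:conv} give
\[
M(s(h_n))\to M_\infty(h):=\int k(h^{-1}\eta)\,d\mathfrak m(\eta).
\]
If $\chi(s(h))>0$, then $s(h_n)\in U\cap D$ for large $n$, so $M_\infty(h)\ge c$. Put $q_\infty(h)=\chi(s(h))/M_\infty(h)$ if $\chi(s(h))>0$, and $q_\infty(h)=0$ otherwise. Then $q(s(h_n))\to q_\infty(h)$; when $\chi(s(h))=0$ this follows from $q\le\chi/c$. The function $q_\infty$ is continuous on $G^x$ for the same reason as $q\circ s$ on $G^u$.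

\emph{Limit of $w$.} Let $\gamma_n\in G^{u_n}$, $\gamma_n\to\gamma\in G^x$. Then $s(\gamma_n)\to s(\gamma)$, and $s(\gamma)\in F$ because $F$ is invariant, so $\tilde\nu^{s(\gamma_n)}\to\nu^{s(\gamma)}$ vaguely. Write $w(s(\gamma_n))=\int k(h^{-1})\,q(s(\gamma_nh))\,d\tilde\nu^{s(\gamma_n)}(h)$. If $h_n\in G^{s(\gamma_n)}$ and $h_n\to h$, then $\gamma_nh_n\in G^{u_n}$ tends to $\gamma h$, so $q(s(\gamma_nh_n))\to q_\infty(\gamma h)$. Lemma~\ref{lem:conv} and then the invariance of $\nu$ give
\[
w(s(\gamma_n))\to w_\infty(\gamma):=\int k(h^{-1})\,q_\infty(\gamma h)\,d\nu^{s(\gamma)}(h)=\int k(h^{-1}\gamma)\,q_\infty(h)\,d\nu^x(h).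
\]

\emph{Limit of $\lambda(f_j)$.} The functions $f_j\cdot(w\circ s)$ on $G^{u_n}$ are bounded, $\mu^{u_n}$-measurable and vanish off $K$. By Lemma~\ref{lem:conv}, $\lambda^{u_n}(f_j)\to\int f_jw_\infty\,d\mathfrak m$. The function $(\gamma,h)\mapsto f_j(\gamma)k(h^{-1}\gamma)q_\infty(h)$ is continuous with compact support on $G^x\times G^x$, so Fubini's theorem gives
\[
\int f_jw_\infty\,d\mathfrak m=\int_{\{\chi\circ s>0\}}\chi(s(h))\,p_h(f_j)\,d\nu^x(h),\qquad p_h=\frac{k(h^{-1}\,\cdot\,)\,\mathfrak m}{M_\infty(h)}.
\]
Here $p_h$ is a probability measure carried by $h\operatorname{supp}k\subset hW$. By \eqref{eq:unif}, $|p_h(f_j)-f_j(h)|\le\varepsilon_0$, and both terms vanish unless $h\in K_1$. Since $\chi=1$ on $s(K)$, we have $(\chi\circ s)f_j=f_j$, so the limit differs from $\nu^x(f_j)=a_j(x)$ by at most $\varepsilon_0C_1<\varepsilon/2$. As $a_j(u_n)\to a_j(x)$, this contradicts the choice of $u_n$.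
\end{proof}

\section{Groupoids with closed orbit relation}\label{sec:closed}

\subsection{Controlled families from separated sets}

To apply Proposition~\ref{prop:approx} we need a controlled family for which the measurability assumption holds. In the model we used counting measure on a finite, sufficiently dense set. In general we place Haar measures of isotropy groups over a maximal separated set of units: separation gives the upper bound, maximality the lower bound. This is the only place where the existence of Haar measure on locally compact groups is used.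

\begin{lemma}\label{lem:sep}
Let $D\subset X$ be compact and nonempty, and $k\in C_c(G)_+$ with $k>0$ on $D$. There is an invariant family $\mu$ over $X$, controlled with respect to $(D,k)$, such that each $\mu^u$ is carried by a countable union of sets $s^{-1}(y)$. In particular $w\circ s$ is $\mu^u$-measurable for every function $w$ on $X$.
\end{lemma}

\begin{proof}
Let $c_1=\frac12\min_Dk$, and let $T$ be an admissible neighborhood of $D$ with $T^2\subset\{k>c_1\}$ (Lemma~\ref{lem:adm}). Let $g\in C_c(G,[0,1])$ have support in $T$ and $g>0$ on $D$, and put $c_2=\frac12\min_Dg$. By Zorn's lemma there is a set $S\subset D$ maximal with the property that no arrow in $T$ has as range and source two distinct points of $S$. For $y\in S$ let $\beta_y$ be a left Haar measure on the locally compact group $I_y$, normalized by $\beta_y(g)=1$; this is possible as $g(y)>0$. For $u\in X$ let $S_u=S\cap G\{u\}$, choose $\gamma_y\in G^u$ with $s(\gamma_y)=y$ for $y\in S_u$, and put $\mu^u=\sum_{y\in S_u}(\gamma_y)_*\beta_y$. Two choices of $\gamma_y$ differ by right multiplication by an element of $I_y$, so $(\gamma_y)_*\beta_y$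 does not depend on the choice. Using $\alpha\gamma_y$ for the unit $r(\alpha)$, where $s(\alpha)=u$, we get $\mu^{r(\alpha)}=\alpha_*\mu^u$.

\emph{Upper bound.} Let $B=\{g>c_2\}$, so $D\subset B\subset T$, and let $A$ be $B$-small. If $\gamma,\gamma'\in A\cap G^u$ have sources in $S$, then $\gamma^{-1}\gamma'\in T$ joins these sources, so they are equal. Thus $A$ meets $G^u\cap s^{-1}(y)$ for at most one $y\in S$; taking $\gamma_y\in A$ we get $(\gamma_y)_*\beta_y(A)\le\beta_y(B)\le1/c_2$. For compact $K'$, cover $K'\cap s^{-1}(D)$ by $p$ $B$-small sets, using (F4). Then $K'$ meets $G^u\cap s^{-1}(y)$ for at most $p$ points $y\in S$, so $S_u$ is countable because $G^u$ is $\sigma$-compact, and $\mu^u(K')\le p/c_2$ for all $u$. The last statement of the lemma holds because $w\circ s$ is constant on each of the countably many closed sets $s^{-1}(y)$, $y\in S_u$.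

\emph{Lower bound.} Let $y\in D$. There is $\alpha\in T$ with $r(\alpha)=y$ and $y'=s(\alpha)\in S$: take $\alpha=y$ if $y\in S$, and otherwise use maximality and $T=T^{-1}$. Since $\alpha T\subset T^2\subset\{k>c_1\}$ and $g\le1_T$,
\[
\mu^y(k)\ge\int k(\alpha i)\,d\beta_{y'}(i)\ge c_1\beta_{y'}(T\cap I_{y'})\ge c_1\beta_{y'}(g)=c_1.\qedhere
\]
\end{proof}

\subsection{Successive improvement}

The \emph{orbit relation} of $G$ is $\{(r(\gamma),s(\gamma)):\gamma\in G\}\subset X\times X$. Assume in this subsection that it is closed, and let $\pi:X\to Z$ be the quotient map onto the orbit space. The map $\pi$ is open by (F3). The complement of the diagonal of $Z\times Z$ is the image under the open map $\pi\times\pi$ of the complement of the orbit relation, so $Z$ is Hausdorff. It is locally compact and second countable as an open image of $X$, hence paracompact. Two things are gained: each orbit $F_z=\pi^{-1}(z)$ is closed, so it can serve as $F$ in Proposition~\ref{prop:approx}, and partitions of unity on $Z$ pull back to \emph{invariant} functions on $X$, with which invariant families can be patched.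

The next lemma replaces an invariant family by one that is continuous up to $\delta$ on finitely many functions. The bounds $\alpha_j,\alpha_j'$ record what was achieved at earlier stages and must be preserved.

\begin{lemma}\label{lem:step}
Assume that the orbit relation is closed. Let $\lambda$ be an invariant family over $X$, $g_1,\dots,g_m\in C_c(G)$ and $\delta>0$. Let $\alpha_j:X\to[-\infty,\infty)$ be upper semicontinuous and $\alpha_j':X\to(-\infty,\infty]$ lower semicontinuous, with $\alpha_j<\lambda(g_j)<\alpha_j'$ on $X$ and $\alpha_j<0<\alpha_j'$ off a compact set. Then there are an invariant family $\lambda'$ over $X$ and $a_j'\in C_c(X)$ with $\alpha_j<a_j'<\alpha_j'$ and $|\lambda'(g_j)-a_j'|<\delta$ on $X$.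
\end{lemma}

\begin{proof}
Let $E\subset X$ be a compact set whose interior contains all $r(\operatorname{supp}g_j)$ and off which $\alpha_j<0<\alpha_j'$. Fix $z\in Z$. By Lemma~\ref{lem:trans} for $G|_{F_z}$, the restriction $\nu$ of $\lambda$ to $F_z$ is continuous. Extend $\nu(g_j)$ by (F2) and multiply by a function in $C_c(\operatorname{int}E)$ equal to $1$ on $r(\operatorname{supp}g_j)$; this gives $b_j^z\in C_c(X)$ supported in $E$ with $b_j^z=\lambda(g_j)$ on $F_z$. Apply Proposition~\ref{prop:approx} with $F=F_z$, the functions $g_j$, $b_j^z$ and $\varepsilon=\delta$, taking $U=X$ and $\mu$ from Lemma~\ref{lem:sep}. We obtain an invariant family $\lambda_z$ over $X$ and an open $Y\supset F_z$ on which $|\lambda_z(g_j)-b_j^z|<\delta$. The set where $\alpha_j<b_j^z<\alpha_j'$ for all $j$ is open by semicontinuity and contains $F_z$, so we may assume that it contains $Y$. Both kinds of inequalities also hold off $E$, where $\lambda_z(g_j)=b_j^z=0$. The set $\Omega_z=Z\setminus\pi(E\setminus Y)$ is open, since $\pi(E\setminus Y)$ is compact and $Z$ is Hausdorff; it contains $z$, and every point of $\pi^{-1}(\Omega_z)$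 lies in $Y$ or off $E$. So the inequalities hold on $\pi^{-1}(\Omega_z)$.

Let $(\theta_i)$ be a locally finite partition of unity on $Z$ with $\operatorname{supp}\theta_i\subset\Omega_{z_i}$. Put
\[
\lambda'^u=\sum_i\theta_i(\pi(u))\,\lambda_{z_i}^u,\qquad a_j'=\sum_i(\theta_i\circ\pi)\,b_j^{z_i}.
\]
The family $\lambda'$ is invariant because $\theta_i\circ\pi$ is constant on orbits, and $a_j'$ is continuous with support in $E$. At each $u$ the sums are finite convex combinations over indices with $u\in\pi^{-1}(\Omega_{z_i})$, so the strict inequalities are preserved.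
\end{proof}

\begin{proposition}\label{prop:closed}
If the orbit relation of $G$ is closed in $X\times X$, then $G$ has a Haar system.
\end{proposition}

\begin{proof}
Let $B\subset G$ be open and $D\subset B\cap X$ compact and nonempty. We construct a continuous invariant family $\lambda$ over $X$ with $\lambda^u(B)>0$ for $u\in D$. This suffices: let $B$ run through a countable base of $G$, write each $B\cap X$ as a countable union of compact sets $D$, and apply Lemma~\ref{lem:sum}.

Choose $f_1\in C_c(G)_+$ with support in $B$ and $f_1>0$ on $D$, and a test sequence $(f_j)$ starting with $f_1$. Lemma~\ref{lem:sep} with $k=f_1$ gives an invariant family $\lambda_0$ over $X$ and $c>0$ with $\lambda_0(f_1)\ge c$ on $D$. Let $\varepsilon_n=2^{-n}c/16$. We construct invariant families $\lambda_n$ and $a_{n,j}\in C_c(X)$, $j\le n$, with $|\lambda_n(f_j)-a_{n,j}|<\varepsilon_n$. For $n=1$ apply Lemma~\ref{lem:step} to $\lambda_0$ and $f_1$ with $\delta=\varepsilon_1$, $\alpha_1'=\infty$, and $\alpha_1=c/2$ on $D$, $\alpha_1=-1$ off $D$; this $\alpha_1$ is upper semicontinuous as $D$ is closed, and we get $a_{1,1}>c/2$ on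 $D$. Given $\lambda_n$, apply the lemma to $\lambda_n$ and $f_1,\dots,f_{n+1}$ with $\delta=\varepsilon_{n+1}$, $\alpha_j=a_{n,j}-\varepsilon_n$ and $\alpha_j'=a_{n,j}+\varepsilon_n$ for $j\le n$, and $\alpha_{n+1}=-\infty$, $\alpha_{n+1}'=\infty$. Then $|a_{n+1,j}-a_{n,j}|<\varepsilon_n$ for $j\le n$.

For each $j$, the functions $a_{n,j}$, and hence $\lambda_n(f_j)$, converge uniformly to a bounded continuous function. By Lemma~\ref{lem:test}(b) there are positive Radon measures $\lambda^u$ with $\lambda_n^u\to\lambda^u$ vaguely and $\lambda(f)$ continuous for all $f\in C_c(G)$. If $f$ vanishes on $G^u$, then $\lambda^u(f)=0$, so $\lambda^u$ is a measure on $G^u$. If $f'\in C_c(G)$ extends $f(\gamma\,\cdot)$ from $G^{s(\gamma)}$, the identity $\lambda_n^{r(\gamma)}(f)=\lambda_n^{s(\gamma)}(f')$ passes to the limit, so $\lambda$ is invariant. Finally $\lambda(f_1)=\lim_na_{n,1}\ge c/2-\sum_n\varepsilon_n>0$ on $D$.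
\end{proof}

For a group bundle the orbit relation is the diagonal, so Proposition~\ref{prop:closed} contains Renault's theorem.

\subsection{Continuous families without invariance, and saturations}

\begin{corollary}[Blanchard]\label{cor:blanchard}
For every $G$ there are positive Radon measures $\rho^u$ on $G^u$ with $\operatorname{supp}\rho^u=G^u$ such that $\rho(f)$ is continuous for all $f\in C_c(G)$.
\end{corollary}

\begin{proof}
The equivalence relation $G*G$ of (F3) is closed in $G\times G$. It is a second countable groupoid with unit space $G$, product $(\gamma,\gamma')(\gamma',\gamma'')=(\gamma,\gamma'')$ and open range map $(\gamma,\gamma')\mapsto\gamma$, and it is its own orbit relation. By Proposition~\ref{prop:closed} it has a Haar system, which has the form $\delta_\gamma\times\rho_\gamma$ with $\rho_\gamma$ of full support on $G^{r(\gamma)}$. Invariance under $(\gamma,\gamma')$ gives $\rho_\gamma=\rho_{\gamma'}$ when $r(\gamma)=r(\gamma')$; write $\rho_\gamma=\rho^{r(\gamma)}$. Integrating $(\gamma,\gamma')\mapsto g(\gamma)f(\gamma')$ shows that $\gamma\mapsto g(\gamma)\rho^{r(\gamma)}(f)$ is continuous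 for all $g\in C_c(G)$. Restrict to $\gamma\in X$ and take $g=1$ near a given unit.
\end{proof}

The families of Lemma~\ref{lem:induce}(a) live on all fibers over $GV$, but only on arrows with source in $V$. To spread the mass to the other arrows we convolve on the right, which does not disturb left invariance and needs only the measures $\rho^u$.

\begin{lemma}\label{lem:sat}
If $V\subset X$ is open and $G|_V$ has a Haar system, then $G|_{GV}$ has a Haar system.
\end{lemma}

\begin{proof}
Replacing $G$ by $G|_{GV}$ we may assume $X=GV\neq\emptyset$. Let $\rho$ be as in Corollary~\ref{cor:blanchard}. For $h\in C_c(r^{-1}(V))_+$ choose $\varphi\in C_c(V)_+$ with $\varphi=1$ on $r(\operatorname{supp}h)$, and let $\tilde\lambda$ be the family of Lemma~\ref{lem:induce}(a). For $f\in C_c(G)$ put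
\[
\Psi_f(\eta)=\int f(\eta\zeta)\,h(\zeta)\,d\rho^{s(\eta)}(\zeta).
\]
By Lemma~\ref{lem:param} with $P=G$, $p=s$ and $L=\operatorname{supp}h$, $\Psi_f$ is continuous; it vanishes off the compact set $(\operatorname{supp}f)(\operatorname{supp}h)^{-1}$. On $G^u$ it depends only on $f|_{G^u}$, so $\sigma_h^u(f)=\tilde\lambda^u(\Psi_f)$ defines a positive Radon measure on $G^u$, and $\sigma_h(f)$ is continuous. If $f'\in C_c(G)$ extends $f(\gamma\,\cdot)$ from $G^{s(\gamma)}$, then $\Psi_f(\gamma\eta)=\Psi_{f'}(\eta)$ for $\eta\in G^{s(\gamma)}$, so the invariance of $\tilde\lambda$ gives $\sigma_h^{r(\gamma)}(f)=\sigma_h^{s(\gamma)}(f')$. Thus $\sigma_h$ is a continuous invariant family.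

Let $f\ge0$, $f(\gamma)>0$, and suppose $s(\gamma)=s(\zeta)$ with $h(\zeta)>0$. Put $\eta=\gamma\zeta^{-1}$. Then $s(\eta)=r(\zeta)$ and $\eta\zeta=\gamma$, so $\Psi_f(\eta)>0$ because $\zeta\in\operatorname{supp}\rho^{s(\eta)}$; also $\varphi(s(\eta))=1$. By Lemma~\ref{lem:induce}(a), $\sigma_h^{r(\gamma)}(f)>0$. The open sets $s(\{h>0\})$ cover $s(r^{-1}(V))=X$. Take a countable subcover and apply Lemma~\ref{lem:sum}.
\end{proof}

\section{Isotropy and the structure near a generic unit}\label{sec:generic}

Shrinking the unit space does not make the orbit relation closed. For an irrational rotation, $G=\mathbb T\times\mathbb Z$ with $r(z,n)=z$ and $s(z,n)=\zeta^nz$, the orbits of $G|_V$ are countable and dense in $V$ for every nonempty open $V$. But by Lemma~\ref{lem:open} we may also discard arrows; here the unit space itself is an open subgroupoid. In general we take the subgroupoid generated by a small neighborhood $N_0$ of a unit $x$, and we want two units joined by a long product of elements of $N_0$ to be joined already by one element. This fails at some units. In Example~\ref{ex:dil}, an open subgroupoid whose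 unit space contains $0$ contains the arrows $(u,a)$ with $u<\delta$ and $|a-1|<\delta$ for some $\delta\in(0,1)$; so the orbit of a small $u>0$ contains $u(1-\delta/2)^n\to0$, while $\{0\}$ is a different orbit. The cause is that elements of $I_0=\mathbb R_{>0}$ are not limits of elements of the trivial groups $I_u$. We record the isotropy in a Borel function whose continuity excludes this.

Fix a countable base $(U_k)_{k\in\mathbb N}$ of relatively compact open subsets of $G$. The sets
\[
A_k=\{u\in X:I_u\cap\overline{U_k}\ne\emptyset\}=r\bigl(\overline{U_k}\cap\{\gamma:r(\gamma)=s(\gamma)\}\bigr)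
\]
are compact. Define $\Theta:X\to\{0,1\}^{\mathbb N}$ by $\Theta(u)=(1_{A_k}(u))_k$, where $\{0,1\}^{\mathbb N}$ has the product topology. Then $\Theta$ and $\hat\Theta(u)=(u,\Theta(u))\in X\times\{0,1\}^{\mathbb N}$ are Borel maps into second countable metrizable spaces.

\begin{lemma}\label{lem:iso}
\begin{enumerate}
\item[(a)] If $\Theta(u_n)\to\Theta(u)$ and $g\in I_u$, there are $i_n\in I_{u_n}$ with $i_n\to g$.
\item[(b)] Let $u_0\in X$, $Q\subset G$ compact, and $R$ an open neighborhood of $u_0$ in $G$. There is an open neighborhood $\mathcal N$ of $\hat\Theta(u_0)$ such that every $\gamma\in Q$ with $r(\gamma),s(\gamma)\in\hat\Theta^{-1}(\mathcal N)$ has the form $\gamma=i\tau$ with $i\in I_{r(\gamma)}$ and $\tau\in R$.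
\item[(c)] There is a point $x\in X$ at which $\Theta$ is continuous.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Given $\varepsilon>0$, choose $k$ with $g\in U_k$ and $\overline{U_k}$ inside the $\varepsilon$-ball about $g$. Then $u\in A_k$, so $u_n\in A_k$ for large $n$, and $d(g,I_{u_n})<\varepsilon$.

(b) Otherwise, letting $\mathcal N$ shrink to $\hat\Theta(u_0)$, we find $\gamma_n\in Q$ not of this form with $r(\gamma_n),s(\gamma_n)\to u_0$ and $\Theta(r(\gamma_n))\to\Theta(u_0)$. Along a subsequence $\gamma_n\to g$, and $g\in I_{u_0}$. By (a) there are $i_n\in I_{r(\gamma_n)}$ with $i_n\to g$. Then $i_n^{-1}\gamma_n\to g^{-1}g=u_0$, so $i_n^{-1}\gamma_n\in R$ for large $n$, a contradiction.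

(c) Each $\partial A_k=A_k\setminus\operatorname{int}A_k$ is closed with empty interior. By Baire's theorem some $x$ lies in no $\partial A_k$, and every $1_{A_k}$ is constant near $x$.
\end{proof}

\begin{proposition}\label{prop:generic}
There is a nonempty open set $V\subset X$ such that $G|_V$ has a Haar system.
\end{proposition}

\begin{proof}
Let $x$ be a point of continuity of $\Theta$, let $N=N^{-1}$ be a compact neighborhood of $x$ in $G$, and $N_0=\operatorname{int}N=N_0^{-1}$. Apply Lemma~\ref{lem:iso}(b) with $u_0=x$, $Q=NN$, $R=N_0$. Since $\hat\Theta$ is continuous at $x$, there is an open $V\subset X$ with $x\in V\subset N_0\cap\hat\Theta^{-1}(\mathcal N)$. For $u,v\in V$ consider the statements that some arrow with range $u$ and source $v$ lies in $N_0$, in $N$, or in $NN$. The first implies the second; the second implies the third, as $\gamma=u\gamma$ with $u\in N$; and the third implies the first, since for $\gamma=i\tau$ as in the lemma, $\tau\in N_0$ has the same range and source as $\gamma$. Write $u\sim v$ when these statements hold. The relation $\sim$ is reflexive as $V\subset N_0$, symmetric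 as $N=N^{-1}$, and transitive as a product of two arrows in $N$ lies in $NN$. It is closed in $V\times V$, being the intersection of $V\times V$ with the compact set $\{(r(\gamma),s(\gamma)):\gamma\in N\}$.

Let $H=\bigcup_{n\ge1}(N_0\cap G|_V)^n$, the subgroupoid generated by the open symmetric set $N_0\cap G|_V\supset V$. It is open by (F3), its unit space is $V$, and its orbit relation is $\sim$ by transitivity. By Proposition~\ref{prop:closed}, $H$ has a Haar system, and by Lemma~\ref{lem:open} so does $G|_V$.
\end{proof}

\section{Gluing along a closed invariant set}\label{sec:glue}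

In this section $F\subset X$ is closed and invariant, $O=X\setminus F$, both are nonempty, $\nu$ is a continuous invariant family over $F$, and $\mu$ is a Haar system on $G|_O$. Note that $G|_O=r^{-1}(O)=s^{-1}(O)$. The goal is the following.

\begin{proposition}\label{prop:glue}
There is a continuous invariant family $\lambda$ over $X$ with $\lambda^x=\nu^x$ for $x\in F$. If $\nu$ is a Haar system on $G|_F$, it extends to a Haar system on $G$.
\end{proposition}

Over $O$ we look for $\lambda=w\cdot\mu$ with $w$ continuous on $O$. There are three difficulties. First, $\mu$ need not be controlled near $F$, so Proposition~\ref{prop:approx} does not apply to it; Lemma~\ref{lem:renorm} renormalizes it by a Borel weight. Second, the resulting weights are only Borel, which destroys continuity over $O$; Lemma~\ref{lem:HB} replaces them by continuous ones. Third, better and better weights must be patched as we approach $F$, and there may be no invariant partition of unity: in Example~\ref{ex:dil} every invariant continuous function is constant. Lemma~\ref{lem:slow} provides almost invariant cutoffs instead.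

We use three simple properties of $\mu$. For $\gamma\in G^u$, $u\in O$, and Borel sets $B\subset G$, $P\subset O$, invariance gives
\begin{equation}\label{eq:transl}
\mu^{s(\gamma)}(B\cap s^{-1}(P))=\mu^u(\gamma B\cap s^{-1}(P)).
\end{equation}

\begin{enumerate}
\item[(M1)] \emph{If $w\in C(O)$ and $f\in C_c(G)$, then $u\mapsto\int f\cdot(w\circ s)\,d\mu^u$ is continuous on $O$.} If $\psi\in C_c(O)$ equals $1$ near $u_0$, the integral is unchanged near $u_0$ when the integrand is multiplied by $\psi\circ r$, and $(\psi\circ r)f(w\circ s)\in C_c(G|_O)$.
\item[(M2)] \emph{If $g\ge0$ is Borel on $G|_O$, then $y\mapsto\mu^y(g)$ is Borel on $O$.} Let $B_n$ be increasing relatively compact open subsets of $G|_O$ with union $G|_O$. For open $A\subset G|_O$, $1_{A\cap B_n}$ is an increasing limit of a sequence in $C_c(G|_O)_+$, so $y\mapsto\mu^y(A\cap B_n)$ is Borel. The Borel sets $A$ with this property contain $G|_O$ and are closed under countable disjoint unions and, as $\mu^y(B_n)<\infty$, under complements. By Dynkin's theorem, such a class that contains a family closed under finite intersections, here the open sets,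 contains the $\sigma$-algebra it generates. Now let $n\to\infty$ and approximate $g$ from below by simple functions.
\end{enumerate}

\subsection{Renormalization by a Borel weight}

The natural attempt is $v(y)=1/\mu^y(T)$ for an admissible neighborhood $T$. It gives the upper bound, but the lower bound needs a doubling inequality $\mu^y(T^2)\le p\,\mu^y(T)$, which may fail. In Example~\ref{ex:dil} take $d\rho=e^{1/t}dt$, and let $T$ be given near $0$ by $|\log a|<\eta$. Then $\mu^t(T)=\rho((te^{-\eta},te^{\eta}))\ge t(e^{-\eta/2}-e^{-\eta})\exp(e^{\eta/2}/t)$, so the density of $v\rho$ tends to $0$ as $t\to0$, and no lower bound holds. The remedy is to keep only the part of $\mu$ over certain Borel pieces of $O$. Inside a piece, arrows in $T^2$ are isotropy elements up to a small factor, and doubling follows from invariance under the isotropy group. The pieces are selected greedily, as a measure-theoretic substitute for the maximal separated set of Lemma~\ref{lem:sep}.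

\begin{lemma}\label{lem:renorm}
Let $D\subset X$ be compact and nonempty, and $k\in C_c(G)_+$ with $k>0$ on $D$. There is a Borel function $v:O\to[0,\infty)$ such that $\mu'=v\cdot\mu$ is an invariant family over $O$, controlled with respect to $(D,k)$.
\end{lemma}

\begin{proof}
Choose a compact $D_1\subset X$ with $D\subset\operatorname{int}D_1$ and $k>0$ on $D_1$, and let $c_1=\frac12\min_{D_1}k$. By Lemma~\ref{lem:adm} there are admissible neighborhoods $T$ and $R$ of $D_1$ with $T^3\subset\{k>c_1\}$ and $R\subset R^2\subset T$. Let $Q=\overline{T^2}$, a compact set. By (F4) every arrow in $s^{-1}(D_1)$ has a $T$-small and an $R$-small neighborhood, and countably many $T$-small sets cover $s^{-1}(D_1)$.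

\emph{Pieces.} For each $u_0\in D_1$ take $\mathcal N$ from Lemma~\ref{lem:iso}(b) for these $Q$ and $R$. Countably many of these open sets cover $\hat\Theta(D_1)$. Their preimages under $\hat\Theta$ are Borel; intersecting with $D_1\cap O$ and making them disjoint, we get a Borel partition $(P_l)_{l\ge1}$ of $D_1\cap O$, with empty pieces allowed, such that
\begin{equation}\label{eq:star}
\gamma\in Q,\ \ r(\gamma),s(\gamma)\in P_l\ \Longrightarrow\ \gamma=i\tau\ \text{ with } i\in I_{r(\gamma)},\ \tau\in R.
\end{equation}
Define inductively
\[
P_l'=\{y\in P_l:\mu^y(T\cap s^{-1}(P_j'))=0\text{ for all }j<l\},\qquad M_l(y)=\mu^y(T\cap s^{-1}(P_l'))\quad(y\in O).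
\]
By (M2) these sets and functions are Borel, and $M_l(y)<\infty$ because $\overline T\cap G^y$ is compact. Let $v=1/M_l$ on $P_l'\cap\{M_l>0\}$, and $v=0$ off the union of these disjoint sets.

\emph{Upper bound.} Let $A$ be $T$-small and $u\in O$. For $\gamma\in A\cap G^u$ we have $A\cap G^u\subset\gamma T$, so \eqref{eq:transl} gives
\begin{equation}\label{eq:Mlower}
M_j(s(\gamma))=\mu^u(\gamma T\cap s^{-1}(P_j'))\ge\mu^u(A\cap s^{-1}(P_j'))\qquad(j\ge1).
\end{equation}
There is at most one $l$ with $\mu^u(A\cap s^{-1}(P_l'))>0$. Indeed, if $j<l$ both had this property, pick $\gamma\in A\cap G^u$ with $s(\gamma)\in P_l'$; then $M_j(s(\gamma))>0$ by \eqref{eq:Mlower}, contradicting the definition of $P_l'$. If there is no such $l$, then $\mu'^u(A)=0$. If there is one, \eqref{eq:Mlower} shows $v\circ s\le1/\mu^u(A\cap s^{-1}(P_l'))$ on $A\cap G^u\cap s^{-1}(P_l')$, so $\mu'^u(A)\le1$. For compact $K'\subset G$, the compact set $K'\cap s^{-1}(D_1)$ is covered by finitely many $T$-small sets, and $\mu'^u$ is carried by $s^{-1}(D_1)$. So $\mu'^u(K')$ is at most the number of these sets, for all $u\in O$. In particular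 $\mu'$ is an invariant family.

\emph{Lower bound: finding a selected piece near $y$.} Let $y\in D\cap O$. The open set $T\cap s^{-1}(\operatorname{int}D_1)$ contains $y\in\operatorname{supp}\mu^y$, and sources of arrows in $G^y$ lie in $O$, so $\mu^y(T\cap s^{-1}(P_l))>0$ for some $l$. Either $\mu^y(T\cap s^{-1}(P_l'))>0$, or some $\gamma\in T\cap G^y$ has $s(\gamma)\in P_l\setminus P_l'$, in which case $0<M_j(s(\gamma))=\mu^y(\gamma T\cap s^{-1}(P_j'))$ for some $j<l$. As $T$ and $\gamma T$ lie in $T^2$, in both cases $\mu^y(T^2\cap s^{-1}(P_j'))>0$ for some $j$. Hence there is a $T$-small $A$ with $\mu^y(A\cap T^2\cap s^{-1}(P_j'))>0$. Pick $\gamma_0\in A\cap T^2\cap G^y$ with $b=s(\gamma_0)\in P_j'$, and let $m_b$ be the restriction of $\mu^b$ to $s^{-1}(P_j')$. It is invariant under left multiplication by $I_b$, and \eqref{eq:transl} gives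
\begin{equation}\label{eq:mb}
M_j(s(\eta))=m_b(\eta T)\qquad(\eta\in G^b).
\end{equation}
By \eqref{eq:Mlower} for $\gamma_0$, $0<M_j(b)=m_b(T)<\infty$.

\emph{Lower bound: doubling.} Cover the compact set $\overline{T^3}\cap s^{-1}(D_1)$ by $R$-small sets $A_1,\dots,A_p$; the number $p$ depends only on $T$, $R$ and $D_1$. We claim $m_b(T^2)\le p\,m_b(T)$. For each index $q$ with $A_q\cap I_b\ne\emptyset$ fix $i_q\in A_q\cap I_b$. Let $\zeta\in T^2\cap G^b$ with $s(\zeta)\in P_j'$. By \eqref{eq:star}, $\zeta=i\tau$ with $i\in I_b$, $\tau\in R$. Then $i=\zeta\tau^{-1}\in T^2R\subset T^3$ and $s(i)=b\in D_1$, so $i\in A_q$ for some $q$. Therefore $i\in i_qR$ and $\zeta\in i_qR^2\subset i_qT$. Hence $m_b(T^2)\le\sum_qm_b(i_qT)\le p\,m_b(T)$.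

\emph{Lower bound: conclusion.} For $\eta\in T\cap G^b$, \eqref{eq:mb} gives $M_j(s(\eta))\le m_b(T^2)\le p\,m_b(T)$. The Borel set $\mathcal Z=\{\eta\in G^b:s(\eta)\in P_j',\ M_j(s(\eta))=0\}$ is $m_b$-null. Otherwise $m_b(A'\cap\mathcal Z)>0$ for some $T$-small $A'$, and \eqref{eq:Mlower} with $u=b$ and $\eta\in A'\cap\mathcal Z$ would give $M_j(s(\eta))\ge m_b(A')>0$. So $v\circ s=1/(M_j\circ s)\ge1/(p\,m_b(T))$ holds $m_b$-almost everywhere on $T$, and $\mu'^b(T)\ge1/p$. Since $\gamma_0T\subset T^3\subset\{k>c_1\}$,
\[
\mu'^y(k)\ge c_1\mu'^y(\gamma_0T)=c_1\mu'^b(T)\ge c_1/p.\qedhere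
\]
\end{proof}

\subsection{From Borel weights to continuous weights}

Fix a test sequence $(f_j)$ and $a_j\in C_c(X)$ extending $\nu(f_j)$. On a compact subset of $O$, the obstruction to finding a good continuous weight is a linear functional, that is, a finite family of measures; and measures cannot tell Borel functions from continuous ones.

\begin{lemma}\label{lem:HB}
For each $n$ there is an open set $Y_n\supset F$ such that for every compact $E\subset Y_n\cap O$ there is $w\in C_c(O)_+$ with $|(w\cdot\mu)(f_j)-a_j|<2/n$ on $E$ for all $j\le n$.
\end{lemma}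

\begin{proof}
\emph{A Borel weight.} Proposition~\ref{prop:approx}, for $f_1,\dots,f_n$ and $\varepsilon=1/n$, gives $\chi$, $D$, $k$. Let $\mu'=v\cdot\mu$ be as in Lemma~\ref{lem:renorm}, and let $q$ and $w'$ be the functions of the proposition for $U=O$ and the family $\mu'$. By (M2), $y\mapsto\mu'^y(k)$ is Borel, so $q$ is Borel. On each piece in Lemma~\ref{lem:atomic}(c), $w'(y)=\sum_ic_i(y)\,k(\sigma_i(y)^{-1})\,q(s(\sigma_i(y)))$, so $w'$ is Borel and the measurability assumption holds. Let $Y_n$ be the open set given by the proposition and $w_0=w'v$. Then $w_0\cdot\mu=w'\cdot\mu'$, so $|(w_0\cdot\mu)(f_j)-a_j|<1/n$ on $Y_n\cap O$ for $j\le n$. Moreover $\sup_{u\in O}(w_0\cdot\mu)^u(|f_j|)<\infty$, since $w'$ is bounded on $O\cap s(\operatorname{supp}f_j)$ and $\mu'$ is controlled.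

\emph{Separation.} Let $E\subset Y_n\cap O$ be compact and $L=s\bigl(\bigcup_{j\le n}\operatorname{supp}f_j\cap r^{-1}(E)\bigr)$, a compact subset of $O$. If $E=\emptyset$ take $w=0$. If $L=\emptyset$, the $f_j$ vanish on $r^{-1}(E)$, so $|a_j|<1/n$ on $E$ and $w=0$ works. Otherwise, for $u\in E$ and $j\le n$ the integral $\Phi_jw(u)=\int f_j\cdot(w\circ s)\,d\mu^u$ depends only on $w|_L$. By (F2) and (M1), $\Phi=(\Phi_1,\dots,\Phi_n)$ is a linear map from $C(L)$ to the Banach space $C(E)^n$ with the maximum norm. Suppose that the convex set $\Phi(C(L)_+)$ misses the open ball of radius $2/n$ about $a=(a_j|_E)_{j\le n}$. By the Hahn--Banach separation theorem there is a nonzero continuous functional $\theta$ whose values on $\Phi(C(L)_+)$ are at most its infimum on the ball, which is $\theta(a)-\frac2n\|\theta\|$. By the Riesz representation theorem $\theta$ is given by signed Radon measures $\theta_1,\dots,\theta_n$ on $E$ with $\|\theta\|=\sum_j\|\theta_j\|>0$. Thus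
\begin{equation}\label{eq:sep}
\sum_j\theta_j(\Phi_jw)\le\sum_j\theta_j(a_j)-\tfrac2n\|\theta\|\qquad(w\in C(L)_+).
\end{equation}
For Borel $w\ge0$ on $L$ put
\[
\kappa(w)=\sum_j\int_E\int|f_j|\cdot(w\circ s)\,d\mu^u\,d|\theta_j|(u).
\]
The inner integral is Borel in $u$ by (M2), and by monotone convergence $\kappa(w)$ is the integral of $w$ against the Borel measure $B\mapsto\kappa(1_B)$ on $L$. This measure is finite, as the inner integral for $w=1$ is continuous on $E$ by (M1). Also $\kappa(w_0|_L)<\infty$ by the bound above. Continuous functions are dense in $L^1$ of a finite Borel measure on a compact metrizable space; taking positive parts, we find $w_i\in C(L)_+$ with $\kappa(|w_i-w_0|)\to0$. The functions $\Phi_jw_0=(w_0\cdot\mu)(f_j)|_E$ are bounded and Borel, and $|\sum_j\theta_j(\Phi_jw_i-\Phi_jw_0)|\le\kappa(|w_i-w_0|)$. So \eqref{eq:sep} holds for $w_0$. But $|\sum_j\theta_j(\Phi_jw_0-a_j)|\le\frac1n\|\theta\|$, a contradiction. Hence some $w\in C(L)_+$ has $\Phi w$ in the ball; extend it to an element of $C_c(O)_+$.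
\end{proof}

\subsection{Slowly varying cutoffs}

For $A\supset F$ open in $X$ and $K\subset G$ compact, remove from $A$ the units that are joined to $X\setminus A$ by an arrow in $K$:
\[
A^K=A\setminus\bigl(r(K\cap s^{-1}(X\setminus A))\cup s(K\cap r^{-1}(X\setminus A))\bigr).
\]
The removed set is compact, and it misses $F$ because an arrow with one end in $F$ has both ends in $F\subset A$. So $A^K$ is open and contains $F$, and if $\gamma\in K$ has $r(\gamma)$ or $s(\gamma)$ in $A^K$, then both $r(\gamma)$ and $s(\gamma)$ lie in $A$. In Example~\ref{ex:dil} the function $e$ below is one that descends from $1$ to $0$ slowly in the variable $\log u$.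

\begin{lemma}\label{lem:slow}
Let $Y\supset F$ be open, $K\subset G$ compact, and $N\ge1$ an integer. There is a continuous $e:X\to[0,1]$ with $\operatorname{supp}e\subset Y$, $e=1$ on a neighborhood of $F$, and $|e(s(\gamma))-e(r(\gamma))|\le1/N$ for $\gamma\in K$.
\end{lemma}

\begin{proof}
Since $X$ is normal, there is a continuous $\chi_1:X\to[0,1]$ with support in $Y$ and equal to $1$ on an open $A_1\supset F$, and inductively $\chi_{i+1}$ with support in $A_i^K$ and equal to $1$ on an open $A_{i+1}\supset F$. Then $Y\supset A_1\supset A_2\supset\cdots$. Put $e=\frac1N\sum_{i\le N}\chi_i$; it has support in $Y$ and equals $1$ on $A_N$. Let $\gamma\in K$ and let $i_0\le N$ be the largest index with $\chi_{i_0}$ nonzero at $r(\gamma)$ or $s(\gamma)$; if there is none, $e$ vanishes at both points. For $i>i_0$, $\chi_i$ vanishes at both points. If $i_0\ge2$, one of the points lies in $A_{i_0-1}^K$, so both lie in $A_{i_0-1}$, and $\chi_i=1$ at both points for $i<i_0$. Only $\chi_{i_0}$ contributes to the difference.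
\end{proof}

\subsection{Proof of Proposition~\ref{prop:glue}}

\begin{proof}
\emph{Construction.} Let $Y_n$ be as in Lemma~\ref{lem:HB}, $K_n=\bigcup_{j\le n}\operatorname{supp}f_j$, and $S_n=r(K_n)\cup\bigcup_{j\le n}\operatorname{supp}a_j$. By Lemma~\ref{lem:slow} choose inductively continuous $e_n:X\to[0,1]$, equal to $1$ near $F$, with
\[
\operatorname{supp}e_n\subset Y_n^{K_n}\cap\{d(\cdot,F)<1/n\}\cap\operatorname{int}\{e_{n-1}=1\}
\]
(the last set is omitted for $n=1$) and $|e_n(s(\gamma))-e_n(r(\gamma))|\le2^{-n}$ for $\gamma\in K_n$. Let $\varphi_n=e_n-e_{n+1}$. It is nonnegative, since $e_n=1$ wherever $e_{n+1}\ne0$. Its support misses $F$ and lies in $\operatorname{supp}e_n$, so the supports are locally finite on $O$, and $\sum_{n\ge n_0}\varphi_n=e_{n_0}$ on $O$. For $\gamma\in K_n\subset K_{n+1}$ we have $|\varphi_n(s(\gamma))-\varphi_n(r(\gamma))|\le2^{-n}+2^{-n-1}\le2^{1-n}$.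

The $n$-th weight must be good at all units $u$ where $\varphi_n$ is seen, either at $u$ itself or at the source of an arrow in $K_n\cap G^u$. So let
\[
E_n=S_n\cap\bigl(\operatorname{supp}\varphi_n\cup r(K_n\cap s^{-1}(\operatorname{supp}\varphi_n))\bigr).
\]
It is compact. It lies in $Y_n\cap O$, because $\operatorname{supp}\varphi_n\subset Y_n^{K_n}\cap O$ and $O$ is invariant. Let $w_n\in C_c(O)_+$ be given by Lemma~\ref{lem:HB} for $E_n$, and $w=\sum_n\varphi_nw_n\in C(O)_+$. Define $\lambda^u=(w\cdot\mu)^u$ for $u\in O$ and $\lambda^x=\nu^x$ for $x\in F$. This is an invariant family over $X$. Each $\lambda(f)$ is continuous on the open set $O$ by (M1), and its restriction to $F$ is continuous. It remains to show $\lambda^u\to\nu^x$ vaguely as $u\to x\in F$ with $u\in O$, and by Lemma~\ref{lem:test}(c) it suffices to test on each $f_j$.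

\emph{Estimate near $F$.} Fix $j$, take $j'$ with $f_{j'}\ge|f_j|$ by (T2), and let $n_0\ge\max(j,j')$. Let $u\in O$ lie in the neighborhood $(\operatorname{int}\{e_{n_0}=1\})^{K_j}$ of $F$, and let $J=\{u\}\cup s(\operatorname{supp}f_j\cap G^u)$, a compact subset of $O$. Then $e_{n_0}=1$ on $J$, hence $e_n=1$ on $J$ for all $n\le n_0$, so $\varphi_n=0$ on $J$ for $n<n_0$, and $\sum_{n\ge n_0}\varphi_n(u)=1$. Only finitely many $\varphi_n$ are nonzero on $J$. Therefore
\[
\lambda^u(f_j)-a_j(u)=\sum_{n\ge n_0}\varphi_n(u)\bigl[(w_n\cdot\mu)^u(f_j)-a_j(u)\bigr]+\sum_{n\ge n_0}\int f_j\cdot\bigl(\varphi_n\circ s-\varphi_n(u)\bigr)\,d(w_n\cdot\mu)^u.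
\]
In the first sum let $\varphi_n(u)\ne0$. If $u\in S_n$, then $u\in E_n$ and the bracket is less than $2/n$ in absolute value; if $u\notin S_n$, both terms in the bracket vanish. So the first sum is at most $2/n_0$ in absolute value. In the second sum, suppose that the $n$-th integral is nonzero. Then $u\in r(\operatorname{supp}f_j)\subset S_n$, and $\varphi_n(u)\ne0$ or $\varphi_n(s(\gamma))\ne0$ for some $\gamma\in\operatorname{supp}f_j\cap G^u\subset K_n$; so $u\in E_n$. The integral is then bounded in absolute value by $2^{1-n}(w_n\cdot\mu)^u(f_{j'})\le2^{1-n}(\|a_{j'}\|_\infty+2)$. Altogether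
\[
|\lambda^u(f_j)-a_j(u)|\le\frac2{n_0}+2^{2-n_0}\bigl(\|a_{j'}\|_\infty+2\bigr).
\]
Since $n_0$ can be taken arbitrarily large and $a_j(u)\to a_j(x)=\nu^x(f_j)$, the first statement follows.

\emph{Full support.} The weight $w$ may vanish, so we add a family that is $0$ over $F$. Choose countably many $\phi_l\in C_c(O)_+$ such that the sets $\{\phi_l>0\}$ cover $O$, and let $\tilde\lambda_l$ be the families of Lemma~\ref{lem:induce}(a) for $V=O$, $\varphi=\phi_l$ and the Haar system $\mu$. They vanish over $X\setminus GO=F$. By Lemma~\ref{lem:sum} there are $c_l>0$ such that $\lambda+\sum_lc_l\tilde\lambda_l$ is a continuous invariant family over $X$. It equals $\nu$ over $F$, and it has full support over $O$ by the last claim of Lemma~\ref{lem:induce}(a). If $\nu$ is a Haar system on $G|_F$, it has full support over $F$ as well.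
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The necessity of an open range map was shown in Section~\ref{sec:intro}. Let $G$ be second countable with open range map, and let $O$ be the union of all open $V\subset X$ such that $G|_V$ has a Haar system; the empty groupoid has the empty Haar system. By Lemma~\ref{lem:induce}(b), $G|_O$ has a Haar system. By Lemma~\ref{lem:sat} so does $G|_{GO}$, hence $GO\subset O$ and $O$ is invariant. Suppose that $F=X\setminus O$ is nonempty. It is closed and invariant, so by (F5) the results above apply to $G|_F$. By Proposition~\ref{prop:generic} there is an open $V\subset X$ with $V\cap F\ne\emptyset$ such that $G|_{V\cap F}$ has a Haar system, and by Lemma~\ref{lem:sat}, applied to $G|_F$, so does $G|_{F'}$ with $F'=G(V\cap F)$.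

Let $X'=GV$, an open invariant set. Then $X'\cap F=F'$: if $u=r(\gamma)\in F$ with $s(\gamma)\in V$, then $s(\gamma)\in V\cap F$ by invariance of $F$, and conversely $F'\subset X'\cap F$. So $F'$ is a closed invariant subset of $X'$, and $O'=X'\setminus F'=X'\cap O$ is open and invariant. If $O'=\emptyset$, then $G|_{X'}=G|_{F'}$ has a Haar system. Otherwise the Haar system of $G|_O$ restricts to one on $G|_{O'}$, since the fibers over $O'$ are the same and $C_c(G|_{O'})\subset C_c(G|_O)$, and Proposition~\ref{prop:glue} applied to $G|_{X'}$ and $F'$ gives a Haar system on $G|_{X'}$. In both cases $X'\subset O$, which contradicts $\emptyset\ne V\cap F\subset X'\cap F$. Hence $O=X$.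
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ext}]
If $F=\emptyset$ this is Theorem~\ref{thm:main}, and if $F=X$ there is nothing to prove. Otherwise let $O=X\setminus F$. The groupoid $G|_O$ is second countable with open range map, so it has a Haar system by Theorem~\ref{thm:main}. Apply Proposition~\ref{prop:glue}.
\end{proof}

The same argument, with the first statement of Proposition~\ref{prop:glue}, extends every continuous invariant family over $F$ to a continuous invariant family over $X$.

\begin{proof}[Proof of Theorem~\ref{thm:local}]
Let $V$ be as in the statement and $H\subset G|_V$ a second countable open subgroupoid with unit space $V$. By (F5) it is locally compact Hausdorff with open range map, so it has a Haar system by Theorem~\ref{thm:main}. By Lemma~\ref{lem:open}, $G|_V$ has a Haar system, and by Lemma~\ref{lem:induce}(b) so does $G$. These two lemmas, and Lemma~\ref{lem:param} on which they rest, were proved without countability assumptions.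
\end{proof}

\begin{thebibliography}{1}

\bibitem{Leiden}
\emph{Groupoid $C^*$-Algebras}, \texttt{https://github.com/NCG-Leiden/NCG-Leiden.github.io}.

\end{thebibliography}
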